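# Braid games on three strands, started at the trivial braid

## A stack written by Adam and audited by Eve

We begin with a game played inside a group. Everything later either shows what this game can express or moves it into a braid group.

For a finite set $X$, let $F(X)$ be the free group on $X$. Each of its elements has a unique reduced form, a word over $X^{\pm1}$ in which no letter stands next to its inverse. We work in $F(X)\times\mathbb Z$, write $g[z]$ for the element $(g,z)$, and write $g$ for $g[0]$. We call $z$ the weight.

**Definition (weighted automaton).** A weighted automaton $N=(Q,p_0,T,F,\varphi)$ over $\{0,1\}$ has a finite set $Q$ of states, an initial state $p_0\in Q$, a finite set $T\subset Q\times\{0,1\}\times\mathbb Z\times Q$ of transitions, a set $F\subseteq Q$ of final states, and a function $\varphi:F\to\mathbb Z$. It accepts a word $u$ with weight $z$ if some run from $p_0$ reads $u$, ends in some $f\in F$, and the weights of its transitions plus $\varphi(f)$ sum to $z$.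

Acceptance is nondeterministic: one word may be accepted with several weights, or with none.

**Example 1.** Let $Q=F=\{p_0\}$, $\varphi(p_0)=1$, with a loop at $p_0$ reading $1$ of weight $+1$ and a loop reading $0$ of weight $-1$. Then $u$ is accepted with the single weight $\#_1(u)-\#_0(u)+1$.

We write $u^R$ for the reversal of $u$, and identify a binary word with the word in the letters $x_0,x_1$ that it spells; thus $001$ is also $x_0x_0x_1$.

**Definition (the game $\mathcal G(N)$).** Let $X=\{x_0,x_1\}\cup Q$, a set of free generators. The configuration is an element of $F(X)\times\mathbb Z$, initially $1[0]$. In each round Adam multiplies on the right by an element of $A=\{x_0,x_1\}$, and then Eve multiplies on the right by one of her moves. Eve wins if after one of her moves the configuration is $1[0]$; Adam wins if this never happens. Eve's moves, with $a\in\{0,1\}$ arbitrary, are: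

* (E0) $1$
* (E1) $x_1^{-1}$
* (E2) $x_1^{-1}x_0^{-1}$
* (E3) $x_a^{-1}p_0$
* (E4) $x_a^{-1}\,p^{-1}x_b^{-1}p'\,[z]$ for $(p,b,z,p')\in T$
* (E5) $x_a^{-1}\,f^{-1}x_0^{-2}\,[\varphi(f)]$ for $f\in F$

Read the free-group part as a stack with its top at the right. Adam pushes bits. With (E0) Eve lets the bit stand. In (E3)–(E5) the factor $x_a^{-1}$ is meant to erase the bit Adam has just pushed. After that, (E3) puts the initial state of $N$ on top of the stack; (E4) executes one transition, consuming the bit under the state letter; and (E5) removes a final state together with two zeros below it. Since the stack is consumed from the top, $N$ reads the written word backwards, which is why reversals appear.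

**Example 2.** Let $N$ have states $p_0,f$, the single transition $(p_0,1,0,f)$, $F=\{f\}$ and $\varphi(f)=0$. Suppose the play has reached $00$, Adam plays $x_1$, and Eve replies $1$; the stack is $001$. Whatever Adam plays from now on, Eve erases it: she reaches $001\,p_0$ by (E3), then $00f$ by (E4), then $1$ by (E5), with weight $0$. She wins.

The purpose of $\mathcal G(N)$ is this. Roughly, Eve wins $\mathcal G(N)$ exactly when every infinite bit sequence that Adam could write has a prefix $u$ such that $N$ accepts $u^R$ with weight $0$. If Adam's bits are to encode an infinite run of a counter machine, and $N$ is an error detector for such encodings, then Adam survives exactly when the machine runs forever. The game starts at the identity and aims at the identity, and $F(X)\times\mathbb Z$ embeds in the three-strand braid group, so this settles the complexity of the following games.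

## Braid games and the theorems

Let $B_3=\langle \sigma_1,\sigma_2\mid \sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2\rangle$ be the braid group on three strands; its identity is the trivial braid $1$.

**Definition (braid game).** A braid game on $B_3$ is a triple $(A,E,b_0)$, where $A,E\subseteq B_3$ are finite and nonempty and $b_0\in B_3$. Braids are given as words over $\sigma_1^{\pm1},\sigma_2^{\pm1}$. The configuration is a braid $b$, initially $b_0$. In each round Adam chooses $a\in A$ and $b$ becomes $ba$; then Eve chooses $e\in E$ and it becomes $bae$. Eve wins a play if after one of her moves the braid is $1$. Adam wins if this never happens, in particular along infinite plays.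

Both players see everything and may use the whole history. If $b_0=1$, the start does not count as a win. The same definition makes sense in any group. The thesis "Reachability Games And Related Matrix And Word Problems" (https://core.ac.uk/download/161101660.pdf) has that deciding whether Eve has a winning strategy is undecidable on $B_3$ with arbitrary $b_0$ and target $1$, and on $B_5$ with initial braid $1$ and target $1$. Its Open Problem 8.4 asks for the complexity on $B_3$ when the initial braid is $1$.

Recall that a set is $\Sigma^0_1$ (r.e.) if some algorithm halts exactly on its members, and $\Sigma^0_1$-complete if in addition every $\Sigma^0_1$ set $L$ many-one reduces to it: some computable $f$ satisfies $y\in L\iff f(y)$ is in the set. A $\Sigma^0_1$-complete set is not decidable.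

**Theorem 1.** The set of games $(A,E,1)$ on $B_3$ for which Eve has a winning strategy is $\Sigma^0_1$-complete. In particular the problem is semi-decidable but undecidable.

**Theorem 2.**

1. There are a constant $K$, the fixed set $A=\{\sigma_2^2,\ \sigma_1^2\sigma_2^2\sigma_1^{-2}\}$ and a fixed finite $E_0\subset B_3$ such that the problem remains $\Sigma^0_1$-complete for games $(A,E_0\cup\{e,e'\},1)$ in which only $e,e'$ vary. In particular $|A|=2$ and $|E|\le K$.
2. If $|A|=1$, the problem is decidable, in NP. If $|E|=1$, say $E=\{e\}$, Eve wins iff $A=\{e^{-1}\}$. Hence, in terms of $|A|$: decidable for $|A|=1$, undecidable already for $|A|=2$.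
3. For every finitely generated group $G\supseteq F_2\times\mathbb Z$ with solvable word problem, the problem on $G$ with initial element $1$ and target $1$ is $\Sigma^0_1$-complete. For every fixed finitely generated virtually free $G$ (for example $F_k$, $\mathbb Z$, $PSL_2(\mathbb Z)\cong B_3/Z(B_3)$) it is decidable, in EXPTIME.
4. For $B_n$ with initial braid $1$ and target $1$: decidable for $n\le 2$, $\Sigma^0_1$-complete for all $n\ge3$.

Here $F_2$ is the free group of rank $2$, and a group is virtually free if it has a free subgroup of finite index. For example, $\mathbb Z_2*\mathbb Z_3$ is virtually free: the kernel of the map onto $\mathbb Z_2\times\mathbb Z_3$ has index $6$ and meets every conjugate of either factor trivially, so it is free by the Kurosh subgroup theorem.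

## Three games solved by hand

Take $A=\{\sigma_1\}$ and $E=\{1,\sigma_1^{-3}\}$. A round multiplies the braid by $\sigma_1$ or by $\sigma_1^{-2}$. Since $\sigma_1\cdot\sigma_1\cdot\sigma_1^{-2}=1$, Eve wins in three rounds. With one move, Adam has no choices at all, and the question is whether some nonempty product of given braids is $1$.

Take $A=\{\sigma_1,\sigma_2\}$ and $E=\{\sigma_1^{-1},\sigma_2^{-1}\}$. Eve cancels whatever Adam played and wins in one round.

Take $A=\{\sigma_1,\sigma_2\}$ and $E=\{\sigma_1^{-1}\}$. Adam plays $\sigma_2$ forever, and after $k$ rounds the braid is $(\sigma_2\sigma_1^{-1})^k$. The matrix representation recalled below sends $\sigma_2\sigma_1^{-1}$ to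
$$\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&-1\\0&1\end{pmatrix}=\begin{pmatrix}1&-1\\-1&2\end{pmatrix},$$
which has trace $3$ and determinant $1$, hence an eigenvalue greater than $1$ and infinite order. The braid is never $1$, although its exponent sum is always $0$. Adam wins.

## The free group times $\mathbb Z$ inside $B_3$

**Step 1: matrices and a free subgroup.** This step finds the stack. Consider
$$\sigma_1\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \sigma_2\mapsto\begin{pmatrix}1&0\\-1&1\end{pmatrix}.$$
The product $\sigma_1\sigma_2$ goes to $\begin{pmatrix}0&1\\-1&1\end{pmatrix}$, so $\sigma_1\sigma_2\sigma_1$ goes to $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. The product $\sigma_2\sigma_1$ goes to $\begin{pmatrix}1&1\\-1&0\end{pmatrix}$, so $\sigma_2\sigma_1\sigma_2$ goes to $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ as well. Hence we have a homomorphism $B_3\to SL_2(\mathbb Z)$. It sends $s=\sigma_1^2$ and $t=\sigma_2^2$ to $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\-2&1\end{pmatrix}$, which freely generate a free group (Sanov). A relation between $s$ and $t$ would give one between their images, so $s,t$ freely generate a free group $F_2\le B_3$.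

**Step 2: the center supplies $\mathbb Z$.** Let $\Delta=\sigma_1\sigma_2\sigma_1$. The braid relation gives $\Delta\sigma_1=(\sigma_2\sigma_1\sigma_2)\sigma_1=\sigma_2\Delta$ and $\Delta\sigma_2=\sigma_1(\sigma_2\sigma_1\sigma_2)=\sigma_1\Delta$, so $\Delta^2$ commutes with both generators and is central. Also $\Delta^2=(\sigma_1\sigma_2\sigma_1)(\sigma_2\sigma_1\sigma_2)=(\sigma_1\sigma_2)^3$. The braid relation has three positive letters on each side, so the exponent sum $\epsilon:B_3\to\mathbb Z$, $\sigma_i\mapsto1$, is a homomorphism. As $\epsilon(\Delta^{2k})=6k$, the element $\Delta^2$ has infinite order.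

**Step 3: the two fit together.** The map $(w,z)\mapsto w\Delta^{2z}$ from $F_2\times\mathbb Z$ to $B_3$ is a homomorphism because $\Delta^2$ is central. If $w\Delta^{2z}=1$, then $\Delta^{2z}=w^{-1}$ lies in $\langle s,t\rangle$ and is central there. The center of a nonabelian free group is trivial, so $\Delta^{2z}=1$; hence $z=0$ and $w=1$. The map is injective.

**Step 4: as many stack letters as we want.** Put $y_j=s^jts^{-j}$ for $j=0,1,2,\dots$. In a nonempty reduced word in the $y_j$, between two consecutive letters $y_i^{\pm1}$ and $y_j^{\pm1}$ the powers of $s$ combine to $s^{j-i}$. If $i\ne j$, this is nontrivial and separates the two letters $t^{\pm1}$. If $i=j$, the two exponents have the same sign because the word is reduced, and $t^{\pm1}t^{\pm1}$ does not cancel. So every $t$-letter survives, the value is not $1$, and the $y_j$ are free generators.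

Consequently, for every finite $X$ with at least two elements, $F(X)\times\mathbb Z$ embeds effectively in $B_3$, with the first two letters of $X$ going to $y_0=\sigma_2^2$ and $y_1=\sigma_1^2\sigma_2^2\sigma_1^{-2}$. In a game with initial element $1$, all configurations are products of moves. An injective homomorphism therefore carries such a game, with target $1$, to an isomorphic game with initial element $1$ and target $1$. It suffices to prove hardness in $F(X)\times\mathbb Z$.

**Step 5: a second presentation.** It solves the word problem and will be used again for $|A|=1$. Put $\xi=\sigma_1\sigma_2\sigma_1$ and $\eta=\sigma_1\sigma_2$. Then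
$$B_3=\langle\xi,\eta\mid\xi^2=\eta^3\rangle,\qquad \sigma_1=\eta^{-1}\xi,\qquad \sigma_2=\xi\eta^{-1}.\tag{1}$$
In $B_3$ we have $\xi^2=\Delta^2=\eta^3$, $\eta^{-1}\xi=\sigma_1$, and $\xi\eta^{-1}=\sigma_2\sigma_1\sigma_2\sigma_2^{-1}\sigma_1^{-1}=\sigma_2$. Conversely, in $\langle\xi,\eta\mid\xi^2=\eta^3\rangle$ the element $\xi^2=\eta^3$ is central. With $\sigma_1,\sigma_2$ defined by (1),
$$\sigma_1\sigma_2\sigma_1=\eta^{-1}\xi^2\eta^{-2}\xi=\xi^2\eta^{-3}\xi=\xi,\qquad \sigma_2\sigma_1\sigma_2=\xi\eta^{-2}\xi^2\eta^{-1}=\xi\eta^{-3}\xi^2=\xi,$$
and $\sigma_1\sigma_2=\eta^{-1}\xi^2\eta^{-1}=\xi^2\eta^{-2}=\eta$. So the two assignments define mutually inverse homomorphisms. It follows that $B_3/\langle\Delta^2\rangle\cong\mathbb Z_2*\mathbb Z_3$. Moreover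
$$g=1\iff g\text{ is trivial in }\mathbb Z_2*\mathbb Z_3\text{ and }\epsilon(g)=0,\tag{2}$$
since $g$ trivial in the quotient means $g=\Delta^{2k}$, and then $\epsilon(g)=6k$. Normal forms in a free product are computable, so (2) solves the word problem in $B_3$.

## Eve's wins are recursively enumerable

This is the upper bound in Theorem 1. Fix a game $(A,E,1)$, let $R_0=\emptyset$, and let
$$R_{k+1}=\{\,b:\ \forall a\in A\ \exists e\in E:\ bae=1\ \text{or}\ bae\in R_k\,\}.$$
Since $R_0\subseteq R_1$, induction gives $R_k\subseteq R_{k+1}$ for all $k$. Let $R=\bigcup_kR_k$.

If $b\in R_k$, then Eve wins from $b$ within $k$ rounds, by induction on $k$: she answers $a$ with the $e$ in the definition.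

If $b\notin R$, then there is $a\in A$ such that for all $e\in E$ both $bae\ne1$ and $bae\notin R$. Suppose not. Then each $a\in A$ has some $e_a$ with $bae_a=1$ or $bae_a\in R_{k_a}$. Put $k=\max_ak_a$ (with $k_a=0$ in the first case), which is finite because $A$ is finite; then $b\in R_{k+1}$, a contradiction. So from outside $R$ Adam can stay outside $R$ forever, and the braid is never $1$ after a move of Eve.

Hence Eve has a winning strategy iff $1\in R_k$ for some $k$. For given $k$ this is a finite search using the word problem, so trying $k=1,2,\dots$ semi-decides the problem. The argument works in every finitely generated group with solvable word problem.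

## Audits in installments, and a bottom marker that Adam must write

The moves (E1), (E2) and the factor $x_0^{-2}$ in (E5) may look odd. To see their role, leave them out. A sensible first version of the game gives Eve only the moves (E0), (E3), (E4) and, in place of (E5), the move $x_a^{-1}f^{-1}[\varphi(f)]$, which removes a final state letter. One would hope that Adam wins this version whenever $N$ accepts nothing with weight $0$. He need not.

Let $N^\circ$ have states $p_0,f,g$, transitions $(p_0,b,1,f)$ and $(p_0,b,-1,g)$ for $b\in\{0,1\}$, final states $f,g$, and $\varphi=0$. It accepts exactly the one-letter words, each with weights $1$ and $-1$, and nothing with weight $0$. Eve lets two letters stand and then erases every later letter of Adam: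
$$x_cx_{c'}\ \to\ x_cx_{c'}p_0\ \to\ x_cf[1]\ \to\ x_c[1]\ \to\ x_cp_0[1]\ \to\ g[0]\ \to\ 1[0].$$
She wins by auditing the word in two installments whose errors compensate. The game does not force an audit that has begun to run down to the bottom of the stack.

If the initial element were at our disposal, we would start at a fresh letter $\#$ and let the last move be $x_a^{-1}f^{-1}\#^{-1}[\varphi(f)]$, so that an audit can end cleanly only at the bottom. But the initial element is $1$. Nor can Eve be trusted to write the marker. Suppose she has the move $x_a^{-1}\#$. Against $N^\circ$ she reaches $\#x_c\#x_{c'}$, audits the upper part with weight $1$, which leaves $\#x_c[1]$, and audits the rest with weight $-1$, reaching $1[0]$.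

So Adam must write the marker, and he must be able to avoid writing it again. The marker is $00$, and the sequences we shall need contain no other $00$. The moves (E1) and (E2) make him write it: if his first letter is $1$, Eve wins at once with $x_1^{-1}$, and if his first two letters are $01$, she wins with $x_1^{-1}x_0^{-1}$. These moves remain available during the whole play, so we must check that they do no harm later. That is part of the next section.

The factor $\mathbb Z$ also matters: on a free group alone the problem is decidable, by Theorem 2(3).

## What Eve can do without spoiling the stack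

A positive word is a word over $X$ without inverses; it is always reduced. Call an element of $F(X)\times\mathbb Z$ bad if the reduced form of its free-group part contains $x_0^{-1}$ or $x_1^{-1}$. The following two lemmas force Eve to simulate honestly. They rest on one feature of her move list: the letters $x_0,x_1$ occur in it only with negative exponents.

**Lemma A.** If the configuration at the start of a round is bad, Adam wins from there.

**Proof.** Let $g$ be the free-group part, and let $x_i^{-1}$ occur in its reduced form. Adam plays $x_{1-i}$ forever. Suppose the free-group part later becomes $1$. Then $gh=1$, where $h$ is a product of words $x_{1-i}e$ with $e$ (the free part of) a move of Eve. No such word contains a positive occurrence of $x_i$: the letter $x_{1-i}$ is not $x_i$, and in $e$ the letter $x_i$ occurs only inverted. Free reduction only deletes letters, so the reduced form of $h$ contains no positive $x_i$. But $h=g^{-1}$, whose reduced form contains $x_i$. This is a contradiction, so $1[0]$ is never reached. $\square$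

**Lemma B.** Let the configuration be a positive word $W$ (with some weight), let Adam play $x_c$ and let Eve reply $e$. Then the result is bad, or it is obtained by one of the following legal moves:

* (L0) $e=1$: $W\to Wx_c$.
* (L1) $c=1$, $e=x_1^{-1}$: $W\to W$.
* (L2) $c=1$, $W=W'x_0$, $e=x_1^{-1}x_0^{-1}$: $W\to W'$.
* (L3) $e=x_c^{-1}p_0$: $W\to Wp_0$.
* (L4) $W=W'x_bp$, $e=x_c^{-1}p^{-1}x_b^{-1}p'[z]$: $W\to W'p'$, weight $+z$.
* (L5) $W=W'x_0x_0f$, $e=x_c^{-1}f^{-1}x_0^{-2}[\varphi(f)]$: $W\to W'$, weight $+\varphi(f)$.

In every legal case the result is again a positive word.

**Proof.** We go through Eve's moves. (E0) is L0.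

For (E1): if $c=1$, this is L1. If $c=0$, the result $Wx_0x_1^{-1}$ is reduced and bad.

For (E2): if $c=0$, the result $Wx_0x_1^{-1}x_0^{-1}$ is reduced and bad. If $c=1$, the result is $Wx_0^{-1}$; this is L2 if $W$ ends in $x_0$, and otherwise it is reduced and bad.

For (E3)–(E5) with $a\ne c$: the result is $Wx_cx_a^{-1}$ followed by $p_0$, by $p^{-1}x_b^{-1}p'$, or by $f^{-1}x_0^{-2}$. In each case the whole word is reduced, and it contains $x_a^{-1}$. It is bad.

For (E3) with $a=c$: this is L3.

For (E4) with $a=c$: the result is $Wp^{-1}x_b^{-1}p'$. If $W$ does not end in $p$, this is reduced and bad. If $W=Vp$, it equals $Vx_b^{-1}p'$, which is L4 if $V$ ends in $x_b$ and is otherwise reduced and bad.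

For (E5) with $a=c$: the result is $Wf^{-1}x_0^{-2}$. If $W$ does not end in $f$, this is reduced and bad. If $W=Vf$, it equals $Vx_0^{-2}$. This is L5 if $V$ ends in $x_0x_0$. If $V=V'x_0$ and $V'$ does not end in $x_0$, it equals $V'x_0^{-1}$, reduced and bad. If $V$ does not end in $x_0$, then $Vx_0^{-2}$ is reduced and bad. $\square$

## Who wins $\mathcal G(N)$

**Proposition C.**

(i) If every $\beta\in\{0,1\}^\omega$ has a finite prefix $u$ such that $N$ accepts $u^R$ with weight $0$, then Eve wins $\mathcal G(N)$.

(ii) If there is $\beta\in\{0,1\}^\omega$, beginning with $1$ and without factor $00$, such that for no finite prefix $u$ of $\beta$ does $N$ accept $u^R$ with weight $0$, then Adam wins $\mathcal G(N)$.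

Prefixes may be empty. For instance, the automaton of Example 1 satisfies (ii) with $\beta=111\cdots$: the prefix $1^k$ has the only weight $k+1\neq0$.

**Proof of (i).** If Adam's first move is $x_1$, Eve replies $x_1^{-1}$ and wins. If it is $x_0$, she replies $1$. If Adam then plays $x_1$, the word is $x_0x_1$ and she wins with $x_1^{-1}x_0^{-1}$. If he plays $x_0$, she replies $1$ and the configuration is $00$.

From now on she replies $1$ until the configuration is $00u$ with $N$ accepting $u^R$ with weight $0$. This happens after finitely many rounds: otherwise Adam's letters after $00$ would form an infinite sequence $\beta$ without a good prefix. Once it has happened, Adam plays some $x_a$ and she replies $x_a^{-1}p_0$, which gives $00u\,p_0$. In the following rounds, whatever $x_a$ Adam plays, she replies with the move (E4), with this $a$, for the next transition of a fixed accepting run of weight $0$ on $u^R$. The first letter of $u^R$ is the last letter of $u$, which is just below the state letter, so these moves pop $u$ letter by letter. Afterwards the configuration is $00f$, with weight the sum of the transition weights. She replies with (E5). The free-group part becomes $1$ and the weight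 becomes the total weight of the run, which is $0$. Eve wins. $\square$

**Proof of (ii).** Let $\alpha=00\beta$, let $\alpha[k]$ be its $k$-th letter and $\alpha_k$ its prefix of length $k$. Since $\beta$ begins with $1$ and has no factor $00$, the factor $00$ occurs in $\alpha$ only at the very beginning. A bad configuration is not $1[0]$, and from it Adam wins by Lemma A. So whenever Eve's reply is not legal, Adam wins, and we consider only legal replies. As long as they are legal, the configuration is a positive word. Adam's strategy has four modes, and in each we check every legal reply.

**Mode I: Adam writes $\alpha$.** The configuration is $(\alpha_k,0)$; the play starts here with $k=0$. Adam plays the bit $\alpha[k+1]$. There is no state letter, so L4 and L5 are impossible. L0 gives $\alpha_{k+1}\ne1$. L1 requires $\alpha[k+1]=1$, hence $k\ge2$ because $\alpha$ begins with $00$; it gives $\alpha_k\neq1$. L2 also requires $\alpha[k+1]=1$, hence $k\ge2$; it gives $\alpha_{k-1}\ne1$. In these three cases the weight is still $0$ and Mode I continues. L3 gives $(\alpha_kp_0,0)$, and we go to Mode II. So the moves (E1) and (E2), which punish a wrong opening, can only waste Eve's time.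

**Mode II: an audit is running.** The configuration is $(\alpha_lq,z)$, where for the fixed $k\ge l$ at which Mode II was entered, $N$ has a run from $p_0$ to $q$ of weight $z$ reading $\alpha[k]\alpha[k-1]\cdots\alpha[l+1]$. On entry $l=k$, $q=p_0$, $z=0$. Adam plays $x_1$. L2 is impossible because the word ends in $q$. L1 changes nothing. L4 requires $l\ge1$ and uses a transition from $q$ reading $\alpha[l]$; it gives $\alpha_{l-1}p'$ and extends the run, so the invariant persists. L0 and L3 give $\alpha_lqx_1$ and $\alpha_lqp_0$; we go to Mode III. None of these words is $1$. L5 requires $q\in F$ and that $\alpha_l$ ends in $00$, hence $l=2$. The new configuration is $(1,\mu)$, where $N$ accepts $\alpha[k]\cdots\alpha[3]$ with weight $\mu$. This word is $u^R$ for the prefix $u$ of $\beta$ of length $k-2\ge0$. By hypothesis $\mu\ne0$, so Eve has not won; we go to Mode IV.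

**Mode III: the audit has been abandoned.** The word is $YqX$ with $Y$ positive, $q\in Q$, and $X$ a nonempty positive word over $\{x_1\}\cup Q$; the weight does not matter. Adam plays $x_1$. L2 is impossible because the word does not end in $x_0$. L5 is impossible: if the word ends in a state letter, the letter before it lies in $X$ or is $q$, so it is $x_1$ or a state letter and not $x_0$. L0 and L3 lengthen $X$ by $x_1$ or $p_0$, and L1 changes nothing. L4 needs a bit just below the last letter $p$; if $X=p$, that letter is $q$, which is not a bit, so $X=X'x_1p$. The result is $YqX'p'$, and $X'p'$ is nonempty and again over $\{x_1\}\cup Q$. So Mode III persists forever, and the word is never $1$.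

**Mode IV: a completed audit with the wrong weight.** It is entered at $(1,\mu)$ with $\mu\ne0$. Adam plays $x_1$ forever. The word stays a positive word over $\{x_1\}\cup Q$: L0 and L3 append $x_1$ or $p_0$, L1 changes nothing, and L4 replaces a suffix $x_1p$ by $p'$. L2 and L5 need an $x_0$ and are never legal. L4 is the only legal move that can change the weight; it requires a state letter. No legal move here decreases the number of state letters. Hence, whenever the word is $1$, no state letter has been introduced since Mode IV began, L4 has not been used, and the weight is still $\mu\ne0$. So $1[0]$ is never reached.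

In all cases Eve never wins. $\square$

Mode III is the reason why Adam plays $x_1$ as soon as an audit begins: he never supplies a new $00$ above a state letter.

## Counter-machine runs and their errors

It remains to find weighted automata for which deciding between (i) and (ii) is as hard as the halting problem.

**Definition (two-counter machine).** A deterministic two-counter machine $M$ has finitely many states, a start state $s_0$, and transitions $\tau^1,\dots,\tau^n$. Each transition has a source, a target and a type among $\mathrm{inc}_i,\mathrm{dec}_i,\mathrm{zero}_i$ with $i\in\{1,2\}$. Type $\mathrm{inc}_i$ is always enabled and adds $1$ to counter $i$; type $\mathrm{dec}_i$ is enabled iff counter $i$ is $>0$ and subtracts $1$; type $\mathrm{zero}_i$ is enabled iff counter $i$ is $=0$ and changes nothing. A non-halting state is the source of exactly one inc-transition, or of exactly one $\mathrm{dec}_i$- and one $\mathrm{zero}_i$-transition for the same $i$. Halting states are the source of none.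

So in each configuration with a non-halting state exactly one transition is enabled. By Minsky (*Computation: Finite and Infinite Machines*, 1967, Ch. 14; input $y$ supplied as $2^y$) there is a fixed $M$ for which
$$H=\{m\in\mathbb N:\ M\text{ halts from }(s_0;m,0)\}$$
is $\Sigma^0_1$-complete. Fix this $M$.

For a transition $\tau$ let $\delta_i(\tau)=1$, $-1$ or $0$ according to whether $\tau$ has type $\mathrm{inc}_i$, type $\mathrm{dec}_i$, or another type. Given the input $m$, let $m_1=m$, $m_2=0$ and
$$C_i(\tau_1\cdots\tau_k)=m_i+\sum_{j\le k}\delta_i(\tau_j).$$

**Definition (errors).** An error of a sequence $\tau_1\tau_2\cdots$ of transitions is one of: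

* (a1) $\mathrm{source}(\tau_1)\ne s_0$
* (a2) $\mathrm{source}(\tau_{k+1})\ne\mathrm{target}(\tau_k)$ for some $k$
* (b) some $\tau_k$ of type $\mathrm{zero}_i$ with $C_i(\tau_1\cdots\tau_{k-1})>0$
* (c) some $\tau_k$ of type $\mathrm{dec}_i$ with $C_i(\tau_1\cdots\tau_{k-1})=0$

**Example 3.** Let $\tau^1$ be $\mathrm{dec}_1$ from $s_0$ to $s_0$, let $\tau^2$ be $\mathrm{zero}_1$ from $s_0$ to a halting state, and let $m=1$. Then $\tau^1\tau^1\tau^1\cdots$ has an error (c) at $k=2$, where $C_1(\tau^1)=0$. The sequence $\tau^2\tau^1\tau^1\cdots$ has an error (b) at $k=1$, where $C_1$ of the empty sequence is $1$, and an error (a2).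

**Claim D.** An infinite sequence of transitions without errors is the infinite run of $M$ from $(s_0;m,0)$; conversely, an infinite run has no errors.

**Proof.** Let $\tau_1\tau_2\cdots$ have no error. We show by induction on $k$ that the run of $M$ takes $\tau_1,\dots,\tau_{k-1}$ first, and that its configuration is then $(\mathrm{source}(\tau_k);C_1,C_2)$ with $C_i=C_i(\tau_1\cdots\tau_{k-1})\ge0$. For $k=1$ this holds because (a1) is absent. At step $k$: if $\tau_k$ has type $\mathrm{zero}_i$, absence of (b) gives $C_i\le0$, hence $C_i=0$; if it has type $\mathrm{dec}_i$, absence of (c) gives $C_i\ne0$, hence $C_i>0$. So $\tau_k$ is enabled. It is the only enabled transition, so $M$ takes it. The counters become $C_i(\tau_1\cdots\tau_k)\ge0$, and the new state is $\mathrm{target}(\tau_k)=\mathrm{source}(\tau_{k+1})$ because (a2) is absent. The converse is clear: in a run, sources and targets match and each transition is enabled. $\square$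

## The error detector $N_m$

Encode $\kappa(\tau^i)=1^i0$ and $\kappa(\tau_1\tau_2\cdots)=\kappa(\tau_1)\kappa(\tau_2)\cdots$. Write $\bar\tau=\kappa(\tau)^R$, so $\overline{\tau^i}=01^i$. These encodings begin with $1$ and have no factor $00$, as Proposition C(ii) demands.

The detector reads the history backwards. This suits errors (c): start at a suspicious decrement and add up all earlier counter changes, and the sum is $0$ exactly when there is an error. For (b) we want to detect a sum $C>0$ by the value $0$, so we need to subtract $C$. The automaton cannot guess $C$ with finitely many transition weights, but Eve can delay the audit: if she waits for $C-1$ further blocks before starting, these blocks and the suspicious one can contribute $-1$ each.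

**Definition (the automaton $N_m$).** An arrow $P\xrightarrow{w,\,z}P'$ with $w\in\{0,1\}^+$ denotes a chain of $|w|$ one-letter transitions through fresh intermediate states, with weight $z$ on the first and $0$ on the others. The main states are $p_0,h,g_1,g_2,r,v,d$ and $\pi_\theta$ for each state $\theta$ of $M$; $p_0$ is initial. The final states are $g_1,g_2,r,v,d$, with $\varphi(g_1)=m$ and $\varphi=0$ on the others. The arrows, where $\tau$ ranges over $\tau^1,\dots,\tau^n$ and $i$ over $\{1,2\}$, are:

* format: $p_0\xrightarrow{1^{n+1},\,0}d$, $\ p_0\xrightarrow{00,\,0}d$, $\ d\xrightarrow{0,\,0}d$, $\ d\xrightarrow{1,\,0}d$, $\ p_0\xrightarrow{0,\,0}v$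
* control: $p_0\xrightarrow{\bar\tau,\,0}v$ if $\mathrm{source}(\tau)\ne s_0$; $\ p_0\xrightarrow{\bar\tau,\,0}\pi_{\mathrm{source}(\tau)}$; $\ \pi_\theta\xrightarrow{\bar\tau,\,0}r$ if $\mathrm{target}(\tau)\ne\theta$; $\ r\xrightarrow{\bar\tau,\,0}r$
* dec-check: $p_0\xrightarrow{\bar\tau,\,0}g_i$ for $\tau$ of type $\mathrm{dec}_i$
* zero-check: $p_0\xrightarrow{\bar\tau,\,-1}h$ and $h\xrightarrow{\bar\tau,\,-1}h$ for all $\tau$; $\ p_0\xrightarrow{\bar\tau,\,-1}g_i$ and $h\xrightarrow{\bar\tau,\,-1}g_i$ for $\tau$ of type $\mathrm{zero}_i$
* sum: $g_i\xrightarrow{\bar\tau,\,\delta_i(\tau)}g_i$

The state $v$ has no outgoing transition, and no arrow leads back to $p_0$. We have $\varphi(g_i)=m_i$ for $i=1,2$.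

**Example 4.** Continue Example 3, where $n=2$ and $m=1$. For $\tau^1\tau^1\cdots$ take $u=\kappa(\tau^1\tau^1)=1010$, so $u^R=0101$. The run $p_0\to g_1\to g_1$ has weights $0$ and $-1$, and $\varphi(g_1)=1$; the total is $0$. Now let $m=2$ and consider $\tau^2\tau^1\cdots$, with error (b) at $k=1$ and $C=2$. Take $u=\kappa(\tau^2\tau^1)=11010$, so $u^R=01011$. The run $p_0\to h\to g_1$ has weights $-1,-1$, and $\varphi(g_1)=2$; the total is $0$.

**Lemma E.** If $m\in H$, the hypothesis of Proposition C(i) holds for $N_m$.

**Proof.** Let $\beta\in\{0,1\}^\omega$.

**Step 1: sequences of the wrong format.** If $\beta$ begins with $1$ and has neither a factor $00$ nor a factor $1^{n+1}$, then every maximal run of ones is finite of length between $1$ and $n$ and is followed by a single $0$, so $\beta=\kappa(\tau_1\tau_2\cdots)$ for some transitions. Therefore, if $\beta$ is not of this form, it has a prefix $u=0$, or a prefix $u$ ending in $00$, or a prefix $u$ ending in $1^{n+1}$. In the first case $u^R=0$ is accepted through $p_0\to v$. In the others $u^R$ begins with $00$ or $1^{n+1}$ and is accepted through $d$. The weight is $0$.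

**Step 2: sequences of transitions.** Let $\beta=\kappa(\tau_1\tau_2\cdots)$. Since $M$ halts from $(s_0;m,0)$, there is no infinite run, and by Claim D the sequence has an error.

For an error (a1) take $u=\kappa(\tau_1)$ and the run $p_0\to v$ reading $\bar\tau_1$, of weight $0$.

For an error (a2) take $u=\kappa(\tau_1\cdots\tau_{k+1})$, so $u^R=\bar\tau_{k+1}\bar\tau_k\cdots\bar\tau_1$. With $\theta=\mathrm{source}(\tau_{k+1})\ne\mathrm{target}(\tau_k)$ there is a run $p_0\to\pi_\theta\to r\to\cdots\to r$ of weight $0$.

For an error (c) take $u=\kappa(\tau_1\cdots\tau_k)$ and the run $p_0\to g_i\to\cdots\to g_i$. Its total is $\sum_{j<k}\delta_i(\tau_j)+m_i=C_i(\tau_1\cdots\tau_{k-1})=0$.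

For an error (b) let $C=C_i(\tau_1\cdots\tau_{k-1})\ge1$ and $u=\kappa(\tau_1\cdots\tau_{k+C-1})$. Read the $C-1$ blocks $\bar\tau_{k+C-1},\dots,\bar\tau_{k+1}$ through $h$ with weight $-1$ each (none if $C=1$), then read $\bar\tau_k$ into $g_i$ with weight $-1$, and then sum over $\tau_{k-1},\dots,\tau_1$ in $g_i$. The total is $-C+\sum_{j<k}\delta_i(\tau_j)+m_i=-C+C=0$. $\square$

**Lemma F.** If $m\notin H$, the hypothesis of Proposition C(ii) holds for $N_m$.

**Proof.** Let $\tau_1\tau_2\cdots$ be the infinite run from $(s_0;m,0)$ and $\beta=\kappa(\tau_1\tau_2\cdots)$. It begins with $1$ and has no factor $00$ and no factor $1^{n+1}$. Let $u$ be a prefix of $\beta$ and suppose $u^R$ is accepted. We show that the weight is not $0$.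

**Step 1: $u$ consists of complete blocks.** The word $u$ is nonempty because $p_0\notin F$. Intermediate states are not final, so an accepting run completes every arrow it begins. If $u$ ended in $1$, then $u^R$ would begin with $1$ and the first arrow would have to be $p_0\xrightarrow{1^{n+1}}d$; this is impossible because $u^R$ has no factor $1^{n+1}$. So $u$ ends in $0$, and $u=\kappa(\tau_1\cdots\tau_t)$ with $t\ge1$.

**Step 2: the run reads exactly the blocks $\bar\tau_t,\dots,\bar\tau_1$.** Suppose inductively that the run is at a main state other than $d$ and that the unread part is $\bar\tau_l\cdots\bar\tau_1$ with $l\ge1$; it begins with $01$. At $p_0$ the arrow with label $00$ does not fit, nor does the arrow with label $1^{n+1}$. The arrow $p_0\xrightarrow{0}v$ would leave unread letters in $v$, which has no exit. So the run takes a block arrow with some label $01^i$. The block $\bar\tau_l$ is followed by a $0$ or by the end of the word, so $i$ is not larger than its number of ones. If $i$ were smaller, the next unread letter would be $1$ and the run would be at one of $h,g_1,g_2,r,v,\pi_\theta$. No arrow from these states begins with $1$, so the run would be stuck with unread letters. Hence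 $i$ is exact, the arrow is one for $\tau_l$, and the unread part is now $\bar\tau_{l-1}\cdots\bar\tau_1$. In particular $d$ is never reached.

**Step 3: the accepting runs.** The run ends in $v$, $r$, $g_1$ or $g_2$.

If it ends in $v$, it consists of one block arrow from $p_0$ to $v$, so $t=1$ and $\mathrm{source}(\tau_1)\ne s_0$. This is impossible in a run.

If it ends in $r$, it went through some $\pi_\theta$ with $\theta=\mathrm{source}(\tau_t)$ and then read $\bar\tau_{t-1}$ with $\mathrm{target}(\tau_{t-1})\ne\theta$. This is impossible in a run.

If it enters $g_i$ by the dec-check, then $\tau_t$ has type $\mathrm{dec}_i$ and the total weight is $C_i(\tau_1\cdots\tau_{t-1})$. This is $\ge1$ because $\tau_t$ was enabled.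

If it enters $g_i$ by a zero-check at $\tau_k$ of type $\mathrm{zero}_i$, after $j=t-k\ge0$ blocks read into or at $h$, the total weight is $-j-1+C_i(\tau_1\cdots\tau_{k-1})=-1-j$, because $\tau_k$ was enabled.

In no case is the weight $0$. $\square$

**Proof of Theorem 1.** By Lemma E and Proposition C(i), if $m\in H$ then Eve wins $\mathcal G(N_m)$. By Lemma F and Proposition C(ii), if $m\notin H$ then Adam wins it. So Eve has a winning strategy in $\mathcal G(N_m)$ iff $m\in H$. The embedding of $F(X)\times\mathbb Z$ in $B_3$ turns $\mathcal G(N_m)$ computably into an isomorphic game $(A,E,1)$ on $B_3$. Thus the $\Sigma^0_1$-complete set $H$ many-one reduces to our problem, which is itself $\Sigma^0_1$ by the sets $R_k$. $\square$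

## Two moves for Adam, boundedly many for Eve

**Proof of Theorem 2(1).** The machine $M$ is fixed, so $Q$, $T$, $F$, $X$ and the embedding do not depend on $m$. Order $X$ with $x_0,x_1$ first; then Adam's moves are $\sigma_2^2$ and $\sigma_1^2\sigma_2^2\sigma_1^{-2}$. The input $m$ occurs only in $\varphi(g_1)=m$, that is, in the two moves $x_a^{-1}g_1^{-1}x_0^{-2}[m]$ of type (E5), $a\in\{0,1\}$. All other moves of Eve form a fixed finite set $E_0$. So $H$ reduces to the games of the stated shape, with $K=|E_0|+2$, and the upper bound is that of Theorem 1. $\square$

## One move for one of the players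

**Proof of Theorem 2(2), case $|A|=1$.** Let $A=\{a\}$ and $S=\{ae:e\in E\}$. Adam has no choice, so Eve wins iff some nonempty product of elements of $S$ equals $1$. We express this by counting letters.

**Step 1: a pushdown automaton for triviality in $\mathbb Z_2*\mathbb Z_3$.** Treat $S$ as an alphabet, each letter carrying a word in $\xi^{\pm1},\eta^{\pm1}$ obtained from (1). The automaton keeps on its stack, above a bottom marker, the normal form in $\mathbb Z_2*\mathbb Z_3$ of the product read so far, an alternating sequence of syllables $\xi$ and $\eta^{j}$ with $j\in\{1,2\}$. After reading an input letter it processes the associated word generator by generator, holding the pending suffix in its control. To multiply by $\xi^{\pm1}$ it pops a top syllable $\xi$, or pushes $\xi$ if the top is different. To multiply by $\eta^{\pm1}$ it changes the exponent of a top syllable $\eta^j$ modulo $3$, deleting the syllable if the exponent becomes $0$, or pushes $\eta^{\pm1}$ if the top is not a power of $\eta$. It accepts if at least one letter has been read, nothing is pending, and the bottom marker is on top. Its size is polynomial, and it accepts exactly the nonempty words over $S$ whose value in $\mathbb Z_2*\mathbb Z_3$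 is trivial.

**Step 2: adding the exponent sum.** Convert the automaton in polynomial time to a context-free grammar. The Parikh image of its language is the set of vectors $(n_s)_{s\in S}$ of letter counts of accepted words. It is definable by an existential Presburger formula computable in polynomial time (Verma, Seidl, Schwentick, CADE 2005). Conjoin the linear equation $\sum_{s\in S}\epsilon(s)n_s=0$. By (2), the resulting formula is satisfiable iff some nonempty product over $S$ equals $1$: the exponent sum of a product depends only on the letter counts. Satisfiability of existential Presburger formulas is in NP. $\square$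

**Proof of Theorem 2(2), case $|E|=1$.** Let $E=\{e\}$. If $ae\ne1$ for some $a\in A$, Adam plays $a$ forever. The configurations are $(ae)^k$ with $k\ge1$, and these are never $1$ because braid groups are torsion-free (Fox–Neuwirth 1962). If $ae=1$ for all $a\in A$, that is, $A=\{e^{-1}\}$, Eve wins in one round. The last sentence of part 2 combines the case $|A|=1$ with part 1. $\square$

## Groups containing $F_2\times\mathbb Z$, and virtually free groups

**Proof of Theorem 2(3), hardness.** Let $G\supseteq F_2\times\mathbb Z$ be finitely generated with solvable word problem. Fix words over the generators of $G$ for the generators $s,t$ of $F_2$ and for a generator of $\mathbb Z$. The elements $s^jts^{-j}$ give an embedding $F(X)\times\mathbb Z\to F_2\times\mathbb Z\subseteq G$ for every finite $X$ with at least two elements, and images of elements are computed as words. The games $\mathcal G(N_m)$ carry over, so $H$ reduces to the problem on $G$. The upper bound by the sets $R_k$ uses only the solvable word problem. $\square$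

**Proof of Theorem 2(3), virtually free groups.** We turn the game into a pushdown game, in which two players move a pushdown system and one of them wants to reach a given control state.

**Step 1: coordinates.** Let $G$ be finitely generated and let $H_0\le G$ be a free subgroup of finite index. As a subgroup of finite index in a finitely generated group, $H_0$ is finitely generated, so it has a finite basis $Y$. Let $P\ni1$ be a finite set with $G=\bigsqcup_{\rho\in P}H_0\rho$. Every $g\in G$ is uniquely $g=h\rho$ with $h\in H_0$ and $\rho\in P$. Store $h$ as a reduced word over $Y^{\pm1}$ on a stack above a bottom marker, and store $\rho$ in the control state.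

**Step 2: multiplication.** For a generator $c$ of $G$ or its inverse, and $\rho\in P$, we have $\rho c=h_{\rho,c}\,\rho'$ with $h_{\rho,c}\in H_0$ and $\rho'\in P$ depending only on $\rho$ and $c$. Then $gc=h\,h_{\rho,c}\,\rho'$. So multiplication by $c$ multiplies the stack word on the right by the fixed word $h_{\rho,c}$, letter by letter, popping when inverse letters meet and pushing otherwise, and replaces $\rho$ by $\rho'$. The stack word stays reduced.

**Step 3: the pushdown game.** The moves of the two players are words over the generators. The control states record the turn, $\rho$, the pending suffix of the current move and the pending suffix of the current word $h_{\rho,c}$; as $G$ is fixed, there are polynomially many. After each completed move of Eve, a check transition goes to a target state iff $\rho=1$ and the bottom marker is on top, that is, iff the current element is $1$; otherwise it is Adam's turn. Eve's objective is to reach the target state. Such games are solvable in EXPTIME (Walukiewicz, *Pushdown processes: games and model-checking*, Inform. and Comput. 164, 2001).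

The listed examples are virtually free: $F_k$ and $\mathbb Z$ are free, and $PSL_2(\mathbb Z)\cong B_3/Z(B_3)$ is isomorphic to $\mathbb Z_2*\mathbb Z_3$. $\square$

**Proof of Theorem 2(4).** Let $n\ge3$. The group $B_n$ has solvable word problem, and the braids on the first three strands form a subgroup $B_3$ of $B_n$; both are classical facts. Since $B_3\supseteq F_2\times\mathbb Z$, the first half of part 3 applies and gives $\Sigma^0_1$-completeness. For $n\le2$, the groups $B_1=1$ and $B_2\cong\mathbb Z$ are free, so the second half of part 3 gives decidability. $\square$
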